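\title{The connectivity of Vietoris--Rips complexes of spheres is not monotone}

\begin{abstract}
We disprove the conjecture that the homotopy connectivity of the Vietoris--Rips complex $\operatorname{VR}(S^n;r)$ of the geodesic $n$-sphere is a nondecreasing function of the scale $r$ for every $n$. For $n=3$ the connectivity equals $6$ for $r$ slightly above $\arccos(-\frac14)$, and it is at most $5$ at the larger scale $3\pi/5$ or at all scales slightly above it. The proof has two parts. Just above the diameter of the inscribed regular simplex, $\operatorname{VR}(S^n;r)$ is weakly equivalent to the join $S^n*SO(n+1)/A_{n+2}$, which is $(n+3)$-connected for $n=3$ and $n\ge 6$. At a larger scale, a rigid configuration of $n+4$ points built from a regular pentagon produces a nonzero relative homology class in degree $n+3$. Monotonicity therefore fails for $n=3$ and for all $n\ge6$. It holds for $n=0,1$, and the cases $n=2,4,5$ are not settled here.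
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $X$ be a metric space and $r>0$. The \emph{Vietoris--Rips complex} $\operatorname{VR}(X;r)$ is the simplicial complex with vertex set $X$ whose simplices are the finite nonempty subsets of $X$ of diameter less than $r$. It describes $X$ as seen at scale $r$: points closer than $r$ are neighbors, and a finite set spans a simplex as soon as its points are pairwise neighbors. We take for $X$ the unit sphere $S^n\subset\mathbb R^{n+1}$ with its geodesic metric $d$, of diameter $\pi$, and write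
\[
K_r=\operatorname{VR}(S^n;r),
\]
the dimension $n$ being clear from the context. The \emph{connectivity} $\operatorname{conn}(Y)$ of a nonempty space $Y$ is the largest $k$ such that $\pi_i(Y)=0$ for all $i\le k$. We put $\operatorname{conn}(Y)=\infty$ if all homotopy groups vanish, and $\operatorname{conn}(Y)=-1$ if $Y$ is not path-connected. Thus $\operatorname{conn}(Y)+1$ is the dimension of the lowest hole of $Y$; for instance $\operatorname{conn}(S^k)=k-1$.

The complexes $K_r$ grow with $r$, and for $r>\pi$ every finite set is a simplex, so that $K_r$ is contractible. One may expect that on the way the holes are filled in order of increasing dimension. This is the content of the following conjecture, posed in \cite{problem}.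

\begin{quote}
\emph{For all $n$, the connectivity $\operatorname{conn}(\operatorname{VR}(S^n;r))$ is nondecreasing in $r$.}
\end{quote}

The two lowest dimensions support it.

\begin{example}\label{ex:low}
For $n=0$ the complex $K_r$ consists of two points if $r\le\pi$ and is an edge if $r>\pi$, so the connectivity jumps once, from $-1$ to $\infty$. For $n=1$, Adamaszek and Adams \cite{AA} show that
\[
K_r\simeq S^{2l+1}\qquad\text{for}\quad \frac{2\pi l}{2l+1}<r\le\frac{2\pi(l+1)}{2l+3},\quad l\ge0 .
\]
So the connectivity takes the values $0,2,4,\dots$ in this order on $(0,\pi)$, and it tends to infinity as $r\to\pi$. At $r=\pi$ we have $K_\pi=\bigcup_{r<\pi}K_r$. A map $S^i\to|K_\pi|$ has compact image, hence lands in a finite subcomplex, hence in $K_{r}$ for all $r<\pi$ close to $\pi$, and for such $r$ the complex $K_r$ is $i$-connected. Therefore $\operatorname{conn}(K_\pi)=\infty$, and the same holds for $r>\pi$. The conjecture is true for $n=0$ and $n=1$.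
\end{example}

Nothing formal forces this pattern, however: a new simplex of dimension $q$ may kill a class of degree $q-1$, but it may also create a class of degree $q$. We show that the conjecture is false.

\begin{theorem}\label{thm:answer}
Let $n=3$. Then $\operatorname{conn}(K_r)=6$ for all $r$ slightly larger than $\arccos(-\frac14)\approx104.5^\circ$. But for every sufficiently small $\varepsilon>0$, at least one of $\operatorname{conn}(K_{3\pi/5})$ and $\operatorname{conn}(K_{3\pi/5+\varepsilon})$ is at most $5$. Hence $\operatorname{conn}(\operatorname{VR}(S^3;r))$ is not nondecreasing in $r$.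
\end{theorem}

The two scales in Theorem~\ref{thm:answer} are the case $n=3$ of
\[
r_n=\arccos\frac{-1}{n+1}\quad(n\ge1),\qquad s_n=\arccos\frac{-1}{n-2+\sqrt5}\quad(n\ge2).
\]
Since $1<n-2+\sqrt5<n+1$, we have $\pi/2<r_n<s_n<\pi$. For $n=3$, $\cos s_3=-\frac1{1+\sqrt5}=\frac{1-\sqrt5}4=\cos108^\circ$, so $s_3=3\pi/5$.

The number $r_n$ is the diameter of the vertex set of a regular $(n+1)$-simplex inscribed in $S^n$, that is, of a set $Q=\{q_1,\dots,q_{n+2}\}$ of unit vectors with $q_i\cdot q_j=-\frac1{n+1}$ for $i\ne j$. Such vectors span $\mathbb R^{n+1}$ and have sum zero. Let $Y_n$ be the space of all such sets $Q$. Two labeled sets of this kind have the same inner products, so they differ by a unique element of $O(n+1)$. Hence $O(n+1)$ acts transitively on $Y_n$ with stabilizer the symmetric group $S_{n+2}$. The transposition of $q_i$ and $q_j$ acts as the reflection in the hyperplane orthogonal to $q_i-q_j$, so the determinant of a permutation is its sign, and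
\[
Y_n=O(n+1)/S_{n+2}=SO(n+1)/A_{n+2},
\]
a closed connected manifold. The \emph{join} $S^n*Y_n$ is the quotient of $S^n\times Y_n\times[0,1]$ in which a point $(x,Q,t)$ forgets $Q$ when $t=0$ and forgets $x$ when $t=1$.

\begin{theorem}\label{thm:join}
For every $n\ge1$ there is $\varepsilon_n>0$ such that $K_r$ is weakly equivalent to $S^n*Y_n$ for $r_n<r<r_n+\varepsilon_n$.
\end{theorem}

For $n=1$ this gives $S^1*S^1=S^3$ just above $2\pi/3$, in agreement with Example~\ref{ex:low}. The number $s_n$ is the diameter of a configuration of $n+4$ points constructed in Section~\ref{sec:pentagon}.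

\begin{theorem}\label{thm:relative}
For every $n\ge2$ and all $r'>s_n$ close enough to $s_n$ we have $H_{n+3}(K_{r'},K_{s_n};\mathbb F_2)\ne0$. Hence $\min\{\operatorname{conn}K_{s_n},\operatorname{conn}K_{r'}\}\le n+2$.
\end{theorem}

The two theorems conflict with monotonicity as soon as $S^n*Y_n$ is $(n+3)$-connected. The join is the $(n+1)$-fold suspension of $Y_n$, so the condition is $H_1(Y_n)=H_2(Y_n)=0$. These groups are the first two homology groups of a double cover of $A_{n+2}$, and they vanish for $n=3$ and for $n\ge6$. So at $r_n$ the connectivity jumps far, for a reason that comes from group theory, and at $s_n$ the geometry of the sphere does not allow it to stay that high.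

\begin{theorem}\label{thm:other}
Monotonicity of $\operatorname{conn}(K_r)$ in $r$ fails for $n=3$ and for every $n\ge6$; in these cases $\operatorname{conn}(K_r)=n+3$ just above $r_n$. It holds for $n=0,1$.
\end{theorem}

The individual cases $n=2,4,5$ are not settled here; see Remark~\ref{rem:open}.

Section~\ref{sec:triangle} shows the source of relative homology on an equilateral triangle in the circle. Section~\ref{sec:rigid} treats general rigid configurations, and Section~\ref{sec:pentagon} proves Theorem~\ref{thm:relative}. Sections~\ref{sec:comparison} and~\ref{sec:join} prove Theorem~\ref{thm:join}; they are independent of the earlier sections. Section~\ref{sec:homology} computes the connectivity of the join and proves Theorems~\ref{thm:answer} and~\ref{thm:other}.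

\subsection*{Conventions and standard facts}
We write $|\cdot|$ for the Euclidean norm. Since $x\cdot y=\cos d(x,y)$ on $S^n$, for $r<\pi$ a finite nonempty set $F$ is a simplex of $K_r$ if and only if $x\cdot y>\cos r$ for all $x,y\in F$. Homotopy notions for a complex $K$ refer to its realization $|K|$ with the CW topology, in which every compact set lies in a finite subcomplex. Two simplicial maps $f,f'\colon L\to K$ are \emph{contiguous} if $f(F)\cup f'(F)$ is a simplex of $K$ for every simplex $F$ of $L$; the straight-line homotopy then joins them. A space is \emph{weakly contractible} if it is nonempty and has connectivity $\infty$; a weakly contractible CW complex is contractible by Whitehead's theorem. Two spaces are \emph{weakly equivalent} if they are linked by a chain of maps, in either direction, inducing bijections on all homotopy groups; such spaces have the same connectivity. We use the Hurewicz theorem in two forms. If $\operatorname{conn}(Y)\ge q\ge1$, then $H_i(Y;\mathbb Z)=0$ for $1\le i\le q$, and hence $H_i(Y;\mathbb F_2)=0$ for $1\le i\le q$ by universal coefficients. If $Y$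 is simply connected and $H_i(Y;\mathbb Z)=0$ for $1\le i\le q$, then $Y$ is $q$-connected and $\pi_{q+1}(Y)\cong H_{q+1}(Y;\mathbb Z)$.

\section{An equilateral triangle on the circle}\label{sec:triangle}

Over $\mathbb F_2$ a simplicial chain is a finite set of simplices and a cochain is a function on simplices. A $q$-cochain $\varphi$ is a cocycle if every $(q+1)$-simplex has an even number of facets on which $\varphi=1$. We detect relative homology as follows. Let $L\subset K$ be a subcomplex, $\varphi$ a $q$-cocycle on $K$ that vanishes on $L$, and $z$ a $q$-chain of $K$ with $\partial z$ in $L$ and $\varphi(z)=1$. Then $H_q(K,L;\mathbb F_2)\ne0$, because $\varphi$ vanishes on every chain of the form $\partial a+b$ with $b$ in $L$, so that $z$ is not of this form.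

Let $n=1$, write $S^1=\mathbb R/2\pi\mathbb Z$, and fix $r'$ with $2\pi/3<r'<\pi$. We show by hand that
\[
H_2(K_{r'},K_{2\pi/3};\mathbb F_2)\ne0 .
\]

\emph{The cocycle.} Three points cut the circle into three arcs, the gaps. Call a triple \emph{winding} if all its gaps are shorter than $r'$, and let $\varphi=1$ exactly on the winding triples. A triple contained in an arc shorter than $r'$ has a gap longer than $2\pi-r'>r'$ and is not winding. A triangle of $K_{2\pi/3}$ has a gap of length at least $2\pi/3$; the endpoints of that gap are at distance less than $2\pi/3$, so the triangle lies in the complementary arc, which is shorter than $2\pi/3$. Hence $\varphi$ vanishes on $K_{2\pi/3}$. Now let $\{x_0,x_1,x_2,y\}$ be a tetrahedron of $K_{r'}$ with $\{x_0,x_1,x_2\}$ winding and $y$ in the gap between $x_0$ and $x_1$. One of the two arcs from $x_2$ to $y$ is shorter than $r'$, say the one through $x_0$. Then $\{x_2,x_0,y\}$ lies in that arc and $\{x_0,y,x_1\}$ lies in a gap of the winding triple, so neither is winding. The gaps of $\{y,x_1,x_2\}$ are a part of an old gap, an old gap, and the arc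 from $x_2$ to $y$, so this triple is winding. Thus every tetrahedron has no winding facet or exactly two, and $\varphi$ is a cocycle.

\emph{The cycle.} Let $v_j=2\pi j/3$ for $j\in\mathbb Z/3$, and $v_j^\pm=v_j\pm\varepsilon$ with $0<\varepsilon<\pi/3$. The triangle $\sigma=[v_0,v_1,v_2]$ is winding, but its edges have length exactly $2\pi/3$ and do not lie in $K_{2\pi/3}$. Each single edge can be shortened, to $[v_j^+,v_{j+1}^-]$, and the shortened edges are connected by the short edges $[v_j^-,v_j^+]$ to a hexagon in $K_{2\pi/3}$ (Figure~\ref{fig:triangle}). Put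
\[
z=\sigma+\sum_{j}\bigl([v_j,v_j^-,v_j^+]+[v_j,v_j^+,v_{j+1}]+[v_j^+,v_{j+1}^-,v_{j+1}]\bigr).
\]
In $\partial z$ each of the edges $[v_j,v_{j+1}]$, $[v_j,v_j^+]$, $[v_j,v_j^-]$, $[v_j^+,v_{j+1}]$ occurs twice, and the hexagon remains. The nine added triangles lie in arcs of length at most $2\pi/3<r'$, so they belong to $K_{r'}$ and are not winding. Hence $\varphi(z)=\varphi(\sigma)=1$, which proves the claim.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\draw[gray] (0,0) circle (2);
\draw[dashed] (90:2) -- (210:2) -- (330:2) -- cycle;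
\draw[thick] (108:2) -- (192:2) -- (228:2) -- (312:2) -- (348:2) -- (72:2) -- cycle;
\fill (90:2) circle (0.05) (210:2) circle (0.05) (330:2) circle (0.05);
\fill (108:2) circle (0.05) (192:2) circle (0.05) (228:2) circle (0.05);
\fill (312:2) circle (0.05) (348:2) circle (0.05) (72:2) circle (0.05);
\node at (90:2.35) {$v_0$}; \node at (210:2.35) {$v_1$}; \node at (330:2.35) {$v_2$};
\node at (108:2.4) {$v_0^+$}; \node at (72:2.4) {$v_0^-$};
\node at (192:2.4) {$v_1^-$}; \node at (228:2.4) {$v_1^+$};
\node at (312:2.4) {$v_2^-$}; \node at (348:2.4) {$v_2^+$};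
\end{tikzpicture}
\caption{The equilateral triangle $v_0v_1v_2$ on the circle (dashed) has diameter $2\pi/3$, and no nearby triple has smaller diameter. Its boundary can nevertheless be deformed to the hexagon (solid), all of whose edges are shorter than $2\pi/3$.}
\label{fig:triangle}
\end{figure}

The class found here is explained by Example~\ref{ex:low}: the circle $K_{2\pi/3}\simeq S^1$ is filled in when $r$ passes $2\pi/3$. The argument used three properties of $P=\{v_0,v_1,v_2\}$. The set $P$ cannot be shrunk: no nearby triple has smaller diameter. A further point that is compatible with a triple near $P$ nearly doubles one of its points, so that it can be exchanged for that point and for no other. And every proper subset of $P$ can be shrunk, in a way that is coherent over the boundary of the simplex on $P$. The next section derives these properties from linear algebra, for a configuration of $M$ points, and obtains a relative class in degree $M-1$.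

\section{Rigid configurations}\label{sec:rigid}

Let $n\ge1$ and let $P\subset S^n$ be a finite set with $M=|P|\ge3$ points and diameter $r_P<\pi$. Put $c=\cos r_P$, and let $E$ be the set of pairs $\{u,v\}\subset P$ with $u\cdot v=c$; we write $uv$ for such a pair and call it an \emph{edge}. All other pairs satisfy $u\cdot v>c$. An infinitesimal motion of $P$ is an element of
\[
\mathcal T=\{\xi=(\xi_v)_{v\in P}:\ \xi_v\in\mathbb R^{n+1},\ \xi_v\perp v\},
\]
and it changes the inner products along the edges at the rate
\[
D\colon\mathcal T\to\mathbb R^E,\qquad (D\xi)_{uv}=\xi_u\cdot v+u\cdot\xi_v .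
\]
A positive value $(D\xi)_{uv}$ means that the edge $uv$ gets shorter. The infinitesimal rotations $\mathfrak{so}(n+1)P=\{(\Lambda v)_{v\in P}:\Lambda^T=-\Lambda\}$ lie in $\ker D$, since $\Lambda u\cdot v+u\cdot\Lambda v=0$.

\begin{definition}\label{def:rigid}
The set $P$ is \emph{rigid} if the following hold.
\begin{itemize}
\item[(R1)] If $y\in S^n$ and $y\cdot v\ge c$ for all $v\in P$, then $y\in P$.
\item[(R2)] $\ker D=\mathfrak{so}(n+1)P$, and $\operatorname{im}D=\omega^\perp$ for some $\omega\in\mathbb R^E$ with all $\omega_e>0$.
\item[(R3)] Every point of $P$ lies on an edge.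
\end{itemize}
\end{definition}

Condition (R1) says that no point can be added to $P$ without increasing the diameter. In (R2), the inclusion $\operatorname{im}D\subset\omega^\perp$ says that no motion shortens an edge to first order without lengthening another, and the equality says that $\omega$ is the only such obstruction.

\begin{proposition}\label{prop:rigid}
Let $P\subset S^n$ be rigid with $M$ points. For all $r'>r_P$ close enough to $r_P$ we have $H_{M-1}(K_{r'},K_{r_P};\mathbb F_2)\ne0$. Consequently $\operatorname{conn}K_{r'}\le M-2$ or $\operatorname{conn}K_{r_P}\le M-3$.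
\end{proposition}

\begin{example}\label{ex:polygon}
The regular $(2l+1)$-gon $p_j=2\pi j/(2l+1)$ in $S^1$, $l\ge1$, is rigid, with $r_P=2\pi l/(2l+1)$. The edges $p_jp_{j+l}$ form a single cycle through all points, since $l$ is prime to $2l+1$. In terms of angular velocities $\xi_j\in\mathbb R$ we have $(D\xi)_{p_jp_{j+l}}=-\sin(r_P)(\xi_{j+l}-\xi_j)$, so $\ker D$ consists of the constants and $\operatorname{im}D=(1,\dots,1)^\perp$. The inequality $y\cdot p_j\ge c$ excludes the open arc of radius $\pi/(2l+1)$ about the antipode of $p_j$. These $2l+1$ arcs are disjoint and have total length $2\pi$, so they leave only their endpoints $p_{j\pm l}$. By Example~\ref{ex:low}, $K_{r_P}\simeq S^{2l-1}$ has connectivity $2l-2=M-3$, so the second alternative of the proposition holds with equality.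
\end{example}

The proof of Proposition~\ref{prop:rigid} occupies the rest of this section. We first pass from the infinitesimal condition (R2) to an actual local statement.

\begin{lemma}\label{lem:localmin}
There is $\delta_0>0$ with the following property. If $x_v\in S^n$ and $|x_v-v|\le\delta_0$ for all $v\in P$, and $x_u\cdot x_v\ge c$ for all $uv\in E$, then there is $g\in O(n+1)$ with $x_v=gv$ for all $v$.
\end{lemma}

\begin{proof}
Otherwise there are counterexamples $x^k=(x^k_v)_v$ converging to $(v)_v$. To remove the freedom of rotating, let $g_k$ minimize $\sum_v|x_v^k-gv|^2$ over $g\in O(n+1)$. The minimum is at most the value at $g=1$, so it tends to $0$. Replace $x^k$ by $g_k^{-1}x^k$. These are still counterexamples converging to $(v)_v$, and now $g=1$ is a minimizer. Put $\nu^k_v=x_v^k-v$; then $\nu^k\ne0$. Differentiating $\sum_v|x_v^k-e^{s\Lambda}v|^2$ at $s=0$ gives $\sum_v\nu^k_v\cdot\Lambda v=0$ for every skew $\Lambda$. Moreover $|x^k_v|=1$ and $x^k_u\cdot x^k_v\ge c$ read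
\[
2\nu^k_v\cdot v+|\nu^k_v|^2=0,\qquad \nu^k_u\cdot v+u\cdot\nu^k_v+\nu^k_u\cdot\nu^k_v\ge0\quad(uv\in E).
\]
Let $\xi$ be a limit point of $\nu^k/|\nu^k|$. Dividing by $|\nu^k|$ and letting $k\to\infty$, the quadratic terms disappear, and we find $|\xi|=1$, $\xi\in\mathcal T$, $\xi\perp\mathfrak{so}(n+1)P$ and $D\xi\ge0$. Since $\sum_e\omega_e(D\xi)_e=0$ and all $\omega_e$ are positive, $D\xi=0$. So $\xi\in\ker D=\mathfrak{so}(n+1)P$, and $\xi$ is orthogonal to itself, a contradiction.
\end{proof}

\subsection*{The cocycle}
Let $m$ be the least Euclidean distance between distinct points of $P$, and fix $\delta$ with $0<\delta<\min(\delta_0,m/10)$. The role of the winding triples is played by the family $\mathcal U$ of all $M$-point sets $\sigma\subset S^n$ that admit a labeling $\sigma=\{x_v\}_{v\in P}$ and a $g\in O(n+1)$ with $|x_v-gv|<\delta$ for all $v$. Two facts about $\sigma\in\mathcal U$ will be used.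
\begin{itemize}
\item[(a)] Distinct points of $\sigma$ are at distance more than $m-2\delta>\delta$.
\item[(b)] $\operatorname{diam}\sigma\ge r_P$. Indeed, if all inner products in $\sigma$ exceeded $c$, then $\sigma$ would be congruent to $P$ by Lemma~\ref{lem:localmin} applied to $(g^{-1}x_v)_v$, and some inner product would equal $c$.
\end{itemize}
An element of $\mathcal U$ may lie near the edge of the allowed range, so that exchanging one of its points for a nearby one could leave $\mathcal U$. The next lemma excludes this for simplices of $K_{r'}$ with $r'$ close to $r_P$.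

\begin{lemma}\label{lem:extra}
For $r'>r_P$ close enough to $r_P$ the following holds. If $\sigma\in\mathcal U$, $\operatorname{diam}\sigma<r'$, $y\in S^n$ and $d(y,x)<r'$ for all $x\in\sigma$, then there are a labeling $\sigma=\{x_v\}$, an element $g\in O(n+1)$ and a point $w\in P$ with $|x_v-gv|<\delta/4$ for all $v$ and $|y-gw|<\delta/4$.
\end{lemma}

\begin{proof}
Otherwise there are counterexamples $(\sigma^k,y^k)$ for scales $r'_k\downarrow r_P$. The statement is invariant under $O(n+1)$, so we may label and rotate them so that $|x^k_v-v|<\delta$, and pass to a subsequence with $x^k_v\to x_v$ and $y^k\to y$. In the limit $|x_v-v|\le\delta<\delta_0$ and $x_u\cdot x_v\ge c$, so $x_v=gv$ for some $g$ by Lemma~\ref{lem:localmin}. Also $y\cdot gv\ge c$ for all $v$, so $g^{-1}y\in P$ by (R1), say $y=gw$. For large $k$ the pair $(\sigma^k,y^k)$ satisfies the conclusion with this $g$ and $w$, a contradiction.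
\end{proof}

Fix $r'<\pi$ as in Lemma~\ref{lem:extra}, and let $\varphi$ be the $(M-1)$-cochain on $K_{r'}$ with $\varphi(\sigma)=1$ if and only if $\sigma\in\mathcal U$.

\begin{lemma}\label{lem:cocycle}
The cochain $\varphi$ is a cocycle on $K_{r'}$ and vanishes on $K_{r_P}$.
\end{lemma}

\begin{proof}
The vanishing is (b). Let $\tau\in K_{r'}$ have $M+1$ points and a facet $\sigma=\tau\setminus\{y\}$ in $\mathcal U$. Take the labeling, $g$ and $w$ from Lemma~\ref{lem:extra}. The facet $\tau\setminus\{x_w\}=\{x_v\}_{v\ne w}\cup\{y\}$ is in $\mathcal U$, with $y$ labeled by $w$. For $v\ne w$ the facet $\tau\setminus\{x_v\}$ contains the distinct points $x_w$ and $y$, at distance less than $\delta/2$, so it is not in $\mathcal U$ by (a). Thus $\tau$ has exactly two facets in $\mathcal U$.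
\end{proof}

This is the only use of (R1). If a point $y\notin P$ satisfied $y\cdot v\ge c$ for all $v$, then $P\cup\{y\}$ would be a simplex of $K_{r'}$ with the facet $P$ in $\mathcal U$, and nothing would provide a second such facet.

\subsection*{The relative cycle}
Let $\sigma_P\in K_{r'}$ be the simplex with vertex set $P$. We must push its boundary into $K_{r_P}$. Once a point $j\in P$ is ignored, all remaining edges can be shortened at once: let $d^{(j)}\in\mathbb R^E$ be equal to $1$ on the edges not containing $j$ and to the constant $-\sum_{e\not\ni j}\omega_e\big/\sum_{e\ni j}\omega_e$ on the edges containing $j$. The denominator is positive by (R3), and $d^{(j)}\in\omega^\perp$. By the equality $\operatorname{im}D=\omega^\perp$ in (R2) there is $\xi^{(j)}\in\mathcal T$ with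
\begin{equation}\label{eq:shrink}
(D\xi^{(j)})_{e}=1\qquad\text{for every edge } e\not\ni j .
\end{equation}
Both hypotheses are needed here. If some $j$ lay on no edge, or if the edges avoiding $j$ supported a further nonnegative vector orthogonal to $\operatorname{im}D$, then no motion would shorten all edges of the facet $P\setminus\{j\}$ to first order.

The difficulty is that different facets call for different motions $\xi^{(j)}$, and these disagree on the common faces. The remedy is to interpolate. By \eqref{eq:shrink}, any convex combination of the $\xi^{(j)}$ with $j\notin\{u,v\}$ still shortens the edge $uv$ at rate $1$. So we subdivide the boundary finely, use at each place only vertices with large barycentric coordinate as positions, and only vertices with small barycentric coordinate as indices $j$.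

\begin{lemma}\label{lem:cycle}
There is an $(M-1)$-chain $z$ of $K_{r'}$ over $\mathbb F_2$ with $\partial z$ in $K_{r_P}$ and $\varphi(z)=1$.
\end{lemma}

\begin{proof}
Let $\Delta$ be the abstract simplex with vertex set $P$, with barycentric coordinates $t=(t_v)_{v\in P}$. For $t\in\partial\Delta$ put
\[
\theta_j(t)=\frac{\max(0,\frac1{2M}-t_j)}{\sum_{l\in P}\max(0,\frac1{2M}-t_l)},\qquad \xi(t)=\sum_{j\in P}\theta_j(t)\,\xi^{(j)}\in\mathcal T .
\]
Some coordinate of $t$ vanishes, so the denominator is at least $\frac1{2M}$ and these functions are continuous; also $\theta_j\ge0$ and $\sum_j\theta_j=1$. By uniform continuity there is an iterated barycentric subdivision $T$ of $\partial\Delta$ such that adjacent vertices $t,t'$ of $T$ satisfy $|t_v-t'_v|<\frac1{4M}$ and $|\xi(t)_v-\xi(t')_v|\le\frac12$ for all $v\in P$. For a vertex $t$ of $T$ choose $\ell(t)\in P$ with maximal coordinate, so that $t_{\ell(t)}\ge\frac1M$, and for small $\varepsilon>0$ put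
\[
\psi(t)=\frac{u+\varepsilon\,\xi(t)_u}{|u+\varepsilon\,\xi(t)_u|}\in S^n,\qquad u=\ell(t).
\]
Then $|\psi(t)-\ell(t)|=O(\varepsilon)$, and the denominator is $1+O(\varepsilon^2)$ because $\xi(t)_u\perp u$.

\emph{The map $\psi$ is simplicial from $T$ to $K_{r_P}$ for small $\varepsilon$.} Let $t,t'$ be adjacent vertices, $u=\ell(t)$, $v=\ell(t')$. If $u=v$, or if $u\ne v$ and $uv\notin E$, then $u\cdot v>c$ and hence $\psi(t)\cdot\psi(t')=u\cdot v+O(\varepsilon)>c$. Let $uv\in E$. We have $t_u\ge\frac1M$ and $t_v>\frac1M-\frac1{4M}>\frac1{2M}$, so $\theta_u(t)=\theta_v(t)=0$, and \eqref{eq:shrink} gives $(D\xi(t))_{uv}=\sum_j\theta_j(t)=1$. Therefore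
\[
\psi(t)\cdot\psi(t')=c+\varepsilon\bigl(\xi(t)_u\cdot v+u\cdot\xi(t')_v\bigr)+O(\varepsilon^2)\ge c+\varepsilon\bigl((D\xi(t))_{uv}-\tfrac12\bigr)+O(\varepsilon^2),
\]
which is $c+\frac\varepsilon2+O(\varepsilon^2)>c$. As $T$ is finite, one small $\varepsilon$ serves for all pairs.

\emph{The map $\ell$ carries the fundamental cycle to $\partial\sigma_P$.} Each simplex $s$ of $T$ lies in a smallest face of $\partial\Delta$, and for a vertex $t$ of $s$ the point $\ell(t)$ is a vertex of that face, since $t_{\ell(t)}>0$. So $\ell\colon T\to\partial\Delta$ is simplicial, and the straight-line homotopy inside these faces joins it to the identity of $|\partial\Delta|\cong S^{M-2}$. Let $[T]$ be the sum of all $(M-2)$-simplices of $T$. It is the nonzero cycle of top degree, and it generates $H_{M-2}(S^{M-2};\mathbb F_2)=\mathbb F_2$ (here $M-2\ge1$). Hence $\ell_\#[T]$ is the nonzero top-degree cycle of $\partial\Delta$, that is, $\ell_\#[T]=\partial\sigma_P$.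

\emph{The collar.} For $s\in T$ the set $\psi(s)\cup\ell(s)$ lies within $O(\varepsilon)$ of $P$, so its diameter is at most $r_P+O(\varepsilon)<r'$ and it is a simplex of $K_{r'}$. Fix a total order on the vertices of $T$, and for $s=[t^0<\dots<t^q]$ put
\[
h(s)=\sum_{a=0}^q[\psi(t^0),\dots,\psi(t^a),\ell(t^a),\dots,\ell(t^q)],
\]
where a tuple stands for the simplex it spans if its entries are distinct, and for $0$ otherwise. This convention is compatible with boundaries over $\mathbb F_2$: if the entries in positions $a\ne b$ agree, then deleting any other entry leaves a repetition, and deleting entry $a$ or entry $b$ gives the same result, so these two terms cancel. Hence the prism identity $\partial h(s)+h(\partial s)=\psi_\#s+\ell_\#s$, which holds formally for tuples, holds for simplicial chains. Since $\partial[T]=0$, we get $\partial h([T])=\psi_\#[T]+\partial\sigma_P$.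

Put $z=\sigma_P+h([T])$. Then $\partial z=\psi_\#[T]$ lies in $K_{r_P}$. A nonzero term of $h(s)$, for an $(M-2)$-simplex $s$, consists of $M$ distinct points within $O(\varepsilon)$ of the set $\ell(s)$, which has at most $M-1$ points. Two of them are therefore at distance $O(\varepsilon)<\delta$, and by (a) the term is not in $\mathcal U$. So $\varphi(z)=\varphi(\sigma_P)=1$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:rigid}]
Lemmas~\ref{lem:cocycle} and~\ref{lem:cycle} give $H_{M-1}(K_{r'},K_{r_P};\mathbb F_2)\ne0$ by the criterion at the start of Section~\ref{sec:triangle}. By exactness of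
\[
H_{M-1}(K_{r'};\mathbb F_2)\to H_{M-1}(K_{r'},K_{r_P};\mathbb F_2)\to H_{M-2}(K_{r_P};\mathbb F_2),
\]
one of the outer groups is nonzero. Since $M-2\ge1$, the Hurewicz theorem shows that $K_{r'}$ is not $(M-1)$-connected in the first case and that $K_{r_P}$ is not $(M-2)$-connected in the second.
\end{proof}

The proposition turns monotonicity into a counting condition. If the connectivity is nondecreasing and equals $q$ at a scale $r$, then every rigid configuration of diameter at least $r$ has at least $q+2$ points. For $q=n+3$ we therefore look for a rigid configuration of diameter greater than $r_n$ with at most $n+4$ points.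

\section{The pentagonal configuration}\label{sec:pentagon}

On the circle, the rigid polygon after the triangle is the pentagon, with two more points. In $S^n$ we view the $n+2$ vertices of the regular simplex as $n-1$ points together with an equilateral triangle, and replace the triangle by a regular pentagon. This gives $n+4$ points.

Let $n\ge2$, $k=n-1\ge1$, $\zeta=e^{2\pi i/5}$, and $\gamma=\cos36^\circ=\frac{1+\sqrt5}4$, so that $1/\gamma=\sqrt5-1$ and $\cos144^\circ=-\gamma$. Decompose $\mathbb R^{n+1}=\mathbb Re\oplus W\oplus\mathbb C$ orthogonally, with $|e|=1$ and $\dim W=k-1$. We look for unit vectors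
\[
a_i=-\alpha e+w_i\quad(1\le i\le k),\qquad p_j=\beta e+R_2\zeta^j\quad(j\in\mathbb Z/5),
\]
where $\alpha,\beta>0$, $R_2=\sqrt{1-\beta^2}$, and $w_1,\dots,w_k$ are the vertices of a regular simplex in $W$ with center $0$ and $|w_i|=R_1=\sqrt{1-\alpha^2}$. Thus $\sum_iw_i=0$ and $w_i\cdot w_{i'}=-R_1^2/(k-1)$ for $i\ne i'$; if $k=1$, then $W=0$, $w_1=0$ and $\alpha$ must be $1$. We want the products $a_i\cdot a_{i'}$, $p_j\cdot p_{j\pm2}$ and $a_i\cdot p_j$ to have a common value $c$. This means
\begin{equation}\label{eq:three}
k\alpha^2=1+(k-1)c,\qquad(1+\gamma)\beta^2=c+\gamma,\qquad\alpha\beta=-c ,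
\end{equation}
the first two equations being rearrangements of $\alpha^2-\frac{1-\alpha^2}{k-1}=c$ (or of $\alpha=1$ if $k=1$) and $\beta^2-\gamma(1-\beta^2)=c$. Take
\[
c=-\frac1{\kappa},\qquad \kappa=k+\frac1\gamma=n-2+\sqrt5 .
\]
Then $1+(k-1)c=(1+1/\gamma)/\kappa$ and $c+\gamma=\gamma k/\kappa$ are positive. Define $\alpha,\beta>0$ by the first two equations of \eqref{eq:three}. Their product is $k(1+\gamma)\alpha^2\beta^2=k(1+\gamma)/\kappa^2$, so $\alpha\beta=1/\kappa$, which is the third equation. Since $c<0$, we have $\alpha^2\le1/k$ and $\beta<1$; so $R_2>0$, and $R_1>0$ if $k\ge2$, while $\alpha=1$ and $R_1=0$ if $k=1$. Using $c=-\alpha\beta$, the relations $a_i\cdot a_{i'}=c$ and $p_j\cdot p_{j\pm2}=c$ become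
\begin{equation}\label{eq:heights}
\alpha(\alpha+\beta)=\frac{R_1^2}{k-1}\quad(k\ge2),\qquad \beta(\alpha+\beta)=\gamma R_2^2 .
\end{equation}
As a check on the formula for $\kappa$: with a triangle in place of the pentagon, $\gamma$ becomes $\cos60^\circ=\frac12$ and $\kappa=k+2=n+1$, the value for the regular simplex; and $k=0$ gives $c=-\gamma$, the value for the pentagon in the circle.

Let $P=\{a_i\}\cup\{p_j\}$, a set of $n+4$ points. For $n=2$ it is a pyramid with apex $-e$ over a regular pentagon. The remaining products are $p_j\cdot p_{j\pm1}=\beta^2+R_2^2\cos72^\circ>0>c$. So $P$ has diameter $\arccos c=s_n$, and $E$ consists of all pairs except the five pairs $p_jp_{j+1}$. The set $P$ spans $\mathbb R^{n+1}$: from $\sum_jp_j=5\beta e$ we get $e$, then the $\zeta^j$, which span $\mathbb C$, and the $w_i$, which span $W$.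

\begin{proposition}\label{prop:pentagon}
The set $P$ is rigid.
\end{proposition}

\begin{proof}
Condition (R3) holds because every $a_ip_j$ is an edge.

\emph{Condition (R1).} We show that every $y\in\mathbb R^{n+1}$ with $y\cdot v\ge c$ for all $v\in P$ lies in $\operatorname{conv}P$. This suffices, because the unit ball is strictly convex, so that $\operatorname{conv}P$ meets $S^n$ only in $P$. Write $y=te+w+q$ with $w\in W$, $q\in\mathbb C$. As $c=-\alpha\beta$, the inequalities read
\[
w\cdot w_i\ge-\alpha(\beta-t)\quad\text{for all }i,\qquad R_2\operatorname{Re}(q\zeta^{-j})\ge-\beta(\alpha+t)\quad\text{for all }j .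
\]
The left sides have sum $0$ over $i$ and over $j$, so $-\alpha\le t\le\beta$. Put $\lambda=\frac{\beta-t}{\alpha+\beta}\in[0,1]$, so that $t=-\lambda\alpha+(1-\lambda)\beta$ and $\alpha+t=(1-\lambda)(\alpha+\beta)$. By \eqref{eq:heights},
\[
w\cdot w_i\ge-\lambda\frac{R_1^2}{k-1}\quad(k\ge2),\qquad\operatorname{Re}(q\zeta^{-j})\ge-(1-\lambda)\gamma R_2 .
\]
We claim that $w\in\lambda\operatorname{conv}\{w_i\}$. For $k=1$ both sides are $0$. Let $k\ge2$. If $\lambda=0$, the numbers $w\cdot w_i\ge0$ have sum $0$, so they vanish and $w=0$. If $\lambda>0$, write $w/\lambda=\sum_ib_iw_i$ with $\sum_ib_i=1$; then $(w/\lambda)\cdot w_i=R_1^2\,\frac{kb_i-1}{k-1}\ge-\frac{R_1^2}{k-1}$ gives $b_i\ge0$. We also claim that $q\in(1-\lambda)\operatorname{conv}\{R_2\zeta^j\}$. If $\lambda=1$, the numbers $\operatorname{Re}(q\zeta^{-j})\ge0$ have sum $0$, so $q=0$. If $\lambda<1$, note that the side of the pentagon $\operatorname{conv}\{\zeta^j\}$ from $\zeta^{j+2}$ to $\zeta^{j-2}$ lies on the line $\operatorname{Re}(q\zeta^{-j})=-\gamma$, so the pentagon is the intersection of the five half-planes $\operatorname{Re}(q\zeta^{-j})\ge-\gamma$;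 rescale by $(1-\lambda)R_2$. Writing $w=\lambda w'$ and $q=(1-\lambda)q'$ accordingly, we get $y=\lambda(-\alpha e+w')+(1-\lambda)(\beta e+q')\in\operatorname{conv}P$.

\emph{Condition (R2), the kernel.} Let $\xi\in\ker D$. It preserves to first order all inner products except possibly the five short ones $p_j\cdot p_{j+1}$. We show that these are preserved too, using the linear relations among the points of $P$. Let $X$ and $\Xi$ be the $(n+1)\times(n+4)$ matrices with columns $v$ and $\xi_v$, $v\in P$. The symmetric matrix $G'=X^T\Xi+\Xi^TX$ has entries $u\cdot\xi_v+\xi_u\cdot v$. It vanishes on the diagonal and on $E$; let $h_j$ be its entry at $p_jp_{j+1}$. If $\mu,\mu'\in\mathbb C^P$ satisfy $X\mu=X\mu'=0$, then $\mu^TG'\mu'=(X\mu)^T\Xi\mu'+(\Xi\mu)^TX\mu'=0$. For $s\in\{0,2,-2\}$ define $\mu^s\in\mathbb C^P$ by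
\[
\mu^s(p_j)=\zeta^{sj},\qquad\mu^s(a_i)=\frac{\beta}{k\alpha}\sum_j\zeta^{sj}.
\]
Then $X\mu^s=0$ in $\mathbb C^{n+1}$. Indeed, the $W$-component vanishes because $\mu^s(a_i)$ does not depend on $i$, the $e$-component vanishes by the choice of the constant, and the two remaining components are $R_2\sum_j\zeta^{sj}\cos\frac{2\pi j}5$ and $R_2\sum_j\zeta^{sj}\sin\frac{2\pi j}5$, which are combinations of the sums $\sum_j\zeta^{(s\pm1)j}=0$. Hence for $s,s'\in\{0,2,-2\}$,
\[
0=\sum_jh_j\bigl(\zeta^{sj}\zeta^{s'(j+1)}+\zeta^{s(j+1)}\zeta^{s'j}\bigr)=(\zeta^s+\zeta^{s'})\sum_jh_j\zeta^{(s+s')j}.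
\]
Here $\zeta^s+\zeta^{s'}\ne0$, since $-1$ is not a fifth root of unity, and $s+s'$ takes the values $0,\pm2,\pm4$, which are all residues modulo $5$. So all discrete Fourier coefficients of $(h_j)$ vanish, $h=0$, and $G'=0$.

If $X\mu=0$, then $0=G'\mu=X^T\Xi\mu$, and $X^T$ is injective because $P$ spans; so $\Xi\mu=0$. Thus $\ker X\subset\ker\Xi$, and $\Xi=\Lambda X$ for some square matrix $\Lambda$. Now $G'=X^T(\Lambda+\Lambda^T)X=0$ forces $\Lambda+\Lambda^T=0$. So $\ker D=\mathfrak{so}(n+1)P$, and this space has dimension $\frac{n(n+1)}2$ because $\Lambda\mapsto\Lambda X$ is injective.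

\emph{Condition (R2), the image.} We have
\[
\operatorname{rank}D=n(n+4)-\frac{n(n+1)}2=\frac{n^2+7n}2,\qquad|E|=\binom{n+4}2-5=\frac{n^2+7n}2+1,
\]
so $\operatorname{im}D$ is a hyperplane, and it remains to find a positive vector orthogonal to it. For $\omega\in\mathbb R^E$ we have $\sum_{E}\omega_{uv}(D\xi)_{uv}=\sum_u\xi_u\cdot\sum_{v:\,uv\in E}\omega_{uv}v$, and this vanishes for all $\xi\in\mathcal T$ if each inner sum is a multiple of $u$. Let $\omega$ take the values $1$ on the pairs $a_ia_{i'}$, $\omega_1$ on the pairs $a_ip_j$, and $\omega_2$ on the pairs $p_jp_{j+2}$, where $5\beta\omega_1=k\alpha$ and $2\beta(1+\gamma)\omega_2=k\alpha\omega_1$. These values are positive, and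
\[
\sum_{i'\ne i}a_{i'}+\omega_1\sum_jp_j=\bigl(-(k-1)\alpha+5\beta\omega_1\bigr)e-w_i=\alpha e-w_i=-a_i,
\]
\[
\omega_1\sum_ia_i+\omega_2(p_{j+2}+p_{j-2})=(-k\alpha\omega_1+2\beta\omega_2)e-2\gamma\omega_2R_2\zeta^j=-2\gamma\omega_2\,p_j .
\]
So $\operatorname{im}D\subset\omega^\perp$, with equality by dimension.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:relative}]
Apply Proposition~\ref{prop:rigid} to $P$, with $M=n+4$ and $r_P=s_n$. It gives the nonzero group, and $\operatorname{conn}K_{r'}\le n+2$ or $\operatorname{conn}K_{s_n}\le n+1$.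
\end{proof}

\section{A comparison lemma, and scales below $r_n$}\label{sec:comparison}

To identify the homotopy type of $K_r$ we attach to each simplex $F$ an open set $U_F$ of ``witnesses'' in a model space $X$. If every simplex has a contractible set of witnesses and every witness sees a contractible subcomplex, then $K_r$ and $X$ agree. The complex $K_r$ has uncountably many vertices and no local finiteness, so we prove this with a tool that only uses openness.

A map $p\colon E\to B$ is a \emph{Serre microfibration} if for every $k\ge0$, every map $f\colon D^k\to E$ and every homotopy $H\colon D^k\times[0,1]\to B$ starting at $p\circ f$, there are $\varepsilon>0$ and a lift of $H$ on $D^k\times[0,\varepsilon]$ starting at $f$. If one can always take $\varepsilon=1$, then $p$ is a Serre fibration. By \cite[Lemma 2.2]{Weiss}, a Serre microfibration with weakly contractible fibers is a Serre fibration; the long exact sequence then shows that it is a weak equivalence.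

\begin{lemma}\label{lem:compare}
Let $K$ be a simplicial complex and $X$ a space. For each simplex $F$ of $K$ let $U_F\subset X$ be open and weakly contractible, with $U_{F'}\subset U_F$ whenever $F\subset F'$. For each $\xi\in X$ assume that the subcomplex $K_\xi=\{F:\xi\in U_F\}$ is nonempty and contractible. Then $|K|$ and $X$ are weakly equivalent.
\end{lemma}

\begin{proof}
We work in the barycentric subdivision $\operatorname{sd}K$, whose vertices are the simplices of $K$ and whose simplices are the chains $F_0\subsetneq\dots\subsetneq F_m$; recall that $|\operatorname{sd}K|\cong|K|$. For $p$ in the open simplex of such a chain put $\min p=F_0$, and let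
\[
E=\{(p,\xi)\in|\operatorname{sd}K|\times X:\ \xi\in U_{\min p}\}.
\]
We use the smallest member of the chain because near $p$ it can only get smaller, so that $U_{\min p}$ can only get larger; this makes $E$ open. Precisely, let $O_F=\{p:\min p\subseteq F\}$. Its complement consists of the points $p$ all of whose chain members $G$ satisfy $G\not\subseteq F$; this is a subcomplex of $\operatorname{sd}K$, so $O_F$ is open. Since $U_F$ decreases in $F$, we have $E=\bigcup_FO_F\times U_F$, which is open in the product.

Both projections of $E$ are Serre microfibrations. Given a homotopy of $D^k$ in one factor and a lift at time $0$, keep the other coordinate constant in time. The resulting map $D^k\times[0,1]\to|\operatorname{sd}K|\times X$ sends $D^k\times\{0\}$ into the open set $E$, hence also $D^k\times[0,\varepsilon]$ for some $\varepsilon>0$ by compactness.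

The fiber over $p$ is $U_{\min p}$, which is weakly contractible. The fiber over $\xi$ is $\{p:\min p\in K_\xi\}$. Since $K_\xi$ is closed under passing to faces, this is the set of $p$ whose chain has at least one member in $K_\xi$. Scaling down linearly the barycentric coordinates of $p$ at the members outside $K_\xi$ deformation retracts this set onto $|\operatorname{sd}K_\xi|$, which is contractible. So both projections are weak equivalences.
\end{proof}

For a finite set $F\subset S^n$ and $x\in S^n$ put
\[
D_F=\{x\in S^n:\ x\cdot y>0\text{ for all }y\in F\},\qquad H_x=\{y\in S^n:\ x\cdot y>0\}.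
\]
Thus $x\in D_F$ if and only if $F$ lies in the open hemisphere $H_x$. The set $D_F$ is open and decreases in $F$. If $0\in\operatorname{conv}F$, then $D_F=\emptyset$. If $0\notin\operatorname{conv}F$, then $D_F$ is nonempty, by separation of $0$ from a compact convex set, and contractible, because $D_F\times(0,\infty)$ is homeomorphic to the convex cone $\{x\in\mathbb R^{n+1}:x\cdot y>0\text{ for all }y\in F\}$. For $r\ge\pi/2$ the subcomplex
\[
K_x=\{F\in K_r:\ F\subset H_x\}
\]
is a cone with apex $x$, since all points of $H_x$ are at distance less than $\pi/2$ from $x$; so it is contractible.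

\begin{example}\label{ex:below}
For $\pi/2\le r\le r_n$ the complex $K_r$ is weakly equivalent to $S^n$. To apply Lemma~\ref{lem:compare} with $X=S^n$ and $U_F=D_F$, it remains to see that $0\notin\operatorname{conv}F$ for $F\in K_r$. Otherwise Carath\'eodory's theorem gives $0=\sum m_ix_i$ with at most $n+2$ distinct points $x_i\in F$, $m_i>0$ and $\sum m_i=1$. Pairing with $x_i$ and using $x_i\cdot x_j>-\frac1{n+1}$ gives $0>m_i-\frac{1-m_i}{n+1}$, that is $m_i<\frac1{n+2}$ for all $i$, which contradicts $\sum m_i=1$.
\end{example}

So $r_n$ is the scale beyond which simplices surrounding the origin appear, and these have no hemisphere as witness. Just above $r_n$ they get a different witness, a nearby regular simplex.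

\section{Scales just above $r_n$}\label{sec:join}

Fix $n\ge1$, put $c=-\frac1{n+1}$ and $N=n+2$, and let $r>r_n$ with $\cos r=c-\rho$, where $\rho>0$ is small. Write $K=K_r$, so that $F\in K$ means $y\cdot y'>c-\rho$ on $F$. The constants $C_i$ and those implied in $O(\cdot)$ depend only on $n$, and ``for small $\rho$'' means for $\rho$ below a bound depending only on $n$. Put $B(q,\eta)=\{y\in S^n:|y-q|<\eta\}$ and $B_\eta(Q)=\bigcup_{q\in Q}B(q,\eta)$.

One quantitative point governs the section. Compactness alone would show that a simplex surrounding the origin is close to a regular simplex. We need the distance to be $O(\rho)$. The reason is that we shall move points inside caps of radius $\eta$, that the curvature of the sphere and of $O(n+1)$ causes errors of order $\eta^2$, and that the available slack is of order $\rho$. With $\eta=O(\rho)$ the errors are negligible.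

\begin{lemma}\label{lem:near}
There is $C_0\ge1$ such that for small $\rho$ the following holds. If $F\in K$ and $0\in\operatorname{conv}F$, then there is $Q\in Y_n$ with $F\subset B_{C_0\rho}(Q)$ and $F\cap B(q,C_0\rho)\ne\emptyset$ for every $q\in Q$.
\end{lemma}

\begin{proof}
\emph{A nearly regular simplex in $F$.} By Carath\'eodory's theorem, $0=\sum_{i=1}^Mm_ix_i$ with distinct $x_i\in F$, $m_i>0$, $\sum m_i=1$ and $M\le N$. Pairing with $x_i$ gives $0\ge m_i+(c-\rho)(1-m_i)$, so
\[
m_i\le m^*:=\frac{|c|+\rho}{1+|c|+\rho}\le\frac1N+\rho,
\]
because $s\mapsto\frac s{1+s}$ has derivative at most $1$ and value $\frac1N$ at $s=|c|$. If $M\le N-1$, then $1\le(N-1)(\frac1N+\rho)$, which is false for small $\rho$. So $M=N$, and $m_i\ge1-(N-1)m^*\ge\frac1N-(N-1)\rho\ge\frac1{2N}$. Put $e_{ij}=x_i\cdot x_j-c+\rho>0$ for $i\ne j$. Using $\sum_{j\ne i}m_jx_i\cdot x_j=-m_i$,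
\[
\sum_{j\ne i}m_je_{ij}=-m_i+(|c|+\rho)(1-m_i)=(1+|c|+\rho)(m^*-m_i)\le3N\rho .
\]
All terms are positive, so $e_{ij}\le6N^2\rho$ and $|x_i\cdot x_j-c|\le6N^2\rho$.

\emph{The regular simplex $Q$.} Let $\Phi$ be the square matrix with columns $x_1,\dots,x_{n+1}$. Then $G=\Phi^T\Phi=G_0+O(\rho)$, where $G_0$ has diagonal entries $1$ and other entries $c$. The eigenvalues of $G_0$ are $1-c$ and $1+nc=\frac1{n+1}$, so $G_0$ and, for small $\rho$, $G$ are positive definite. The positive square root is smooth on positive definite matrices, so $G^{1/2}=G_0^{1/2}+O(\rho)$. The matrix $U=\Phi G^{-1/2}$ is orthogonal. Let $q_1,\dots,q_{n+1}$ be the columns of $UG_0^{1/2}$, whose Gram matrix is $G_0$, and put $q_N=-\sum_{i\le n+1}q_i$. Then $|q_N|^2=(n+1)(1+nc)=1$ and $q_N\cdot q_i=-(1+nc)=c$, so $Q=\{q_1,\dots,q_N\}\in Y_n$. We have $x_i=q_i+O(\rho)$ for $i\le n+1$ because $\Phi-UG_0^{1/2}=U(G^{1/2}-G_0^{1/2})$, and $x_N=-\sum_{i<N}(m_i/m_N)x_i=q_N+O(\rho)$ because $m_i=\frac1N+O(\rho)$.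

\emph{The other points of $F$.} Let $y\in F$. From $y\cdot x_i>c-\rho$ we get $y\cdot q_i\ge c-O(\rho)$ for all $i$. Write $y=\sum_ib_iq_i$ with $\sum_ib_i=1$, which is possible since the $q_i$ span and have sum $0$. Then $y\cdot q_i=c+(1-c)b_i$, so $b_i\ge-C\rho$ for a constant $C$, and $1=|y|^2=\sum_ib_i\,y\cdot q_i=c+(1-c)\sum_ib_i^2$ gives $\sum_ib_i^2=1$. Let $b_1$ be the largest coefficient, and let $b_i^\pm=\max(\pm b_i,0)$. Since $\sum b_i^+=1+\sum b_i^-\le1+NC\rho$,
\[
1=\sum_ib_i^2\le b_1\sum_ib_i^++\sum_i(b_i^-)^2\le b_1(1+NC\rho)+NC^2\rho^2 ,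
\]
so $1-O(\rho)\le b_1\le1$. For $i\ge2$ we have $-C\rho\le b_i=1-b_1-\sum_{j\ne1,i}b_j\le O(\rho)$. Hence $y=q_1+O(\rho)$. Take $C_0\ge1$ larger than all the implied constants.
\end{proof}

Put $\eta=2C_0\rho$ and assume $\eta<\frac14$. Distinct points of any $Q\in Y_n$ are at distance $\sqrt{2-2c}>\sqrt2$, so the caps $B(q,\eta)$, $q\in Q$, are disjoint, and a point of $S^n$ is within $3C_0\rho$ of at most one point of $Q$. For $F\in K$ let
\[
V_F=\{Q\in Y_n:\ F\subset B_\eta(Q)\}.
\]
This set decreases in $F$, and it is open because $F$ is finite. The radius is doubled so that the set $Q$ of Lemma~\ref{lem:near} lies well inside $V_F$ and can serve as a center of contraction.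

\begin{lemma}\label{lem:VF}
For small $\rho$: if $F\in K$ and $0\in\operatorname{conv}F$, then $V_F$ is nonempty and contractible.
\end{lemma}

\begin{proof}
Take $Q_0=\{q_1,\dots,q_N\}$ from Lemma~\ref{lem:near} and put $F_i=F\cap B(q_i,C_0\rho)$. The $F_i$ are nonempty and cover $F$. We lift $V_F$ to the open set
\[
G_F=\{g\in O(n+1):\ |gq_i-y|<\eta\text{ for all }i\text{ and all }y\in F_i\},
\]
which contains $1$. If $g\in G_F$, then $gQ_0\in V_F$, and $|gq_i-q_i|<\eta+C_0\rho=3C_0\rho$ because $F_i\ne\emptyset$. So $gq_i$ is the unique point of $gQ_0$ within $3C_0\rho$ of $q_i$, and $g\mapsto gQ_0$ is injective on $G_F$. Conversely let $Q\in V_F$. Each $y\in F_i$ is within $\eta$ of a point of $Q$; this point is within $3C_0\rho$ of $q_i$, so it depends only on $i$; call it $q_i'$. The $q_i'$ are distinct, since the $q_i$ are more than $\sqrt2$ apart, so $Q=\{q_i'\}$, and the element $g\in O(n+1)$ with $gq_i=q_i'$ lies in $G_F$. Thus the covering map $O(n+1)\to Y_n$, $g\mapsto gQ_0$, restricts to an open continuous bijection $G_F\to V_F$, a homeomorphism.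

Let $g\in G_F$ and $v=\sum_{i\le n+1}b_iq_i$. The least eigenvalue of $G_0$ is $\frac1{n+1}$, so $\sum b_i^2\le(n+1)|v|^2$ and $|gv-v|\le3C_0\rho\sum|b_i|\le C_1\rho|v|$ with $C_1=3(n+1)C_0$. The exponential map is a homeomorphism from a ball about $0$ in $\mathfrak{so}(n+1)$ onto a neighborhood of $1$ in $O(n+1)$, with $\|\Lambda\|\le2\|e^\Lambda-1\|$ on this ball. So for small $\rho$ each $g\in G_F$ is $e^\Lambda$ with $\Lambda$ in the ball and $\|\Lambda\|\le2C_1\rho$, and it suffices to show that $e^{t\Lambda}\in G_F$ for $0\le t<1$; then $\log G_F$ is star-shaped about $0$. The curve $w(t)=e^{t\Lambda}q_i$ has $|w''|=|\Lambda^2w|\le4C_1^2\rho^2$, so it differs from the linear interpolation $(1-t)q_i+tw(1)$ by at most $\frac12t(1-t)\cdot4C_1^2\rho^2\le2(1-t)C_1^2\rho^2$. For $y\in F_i$ it follows that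
\[
|w(t)-y|\le(1-t)\bigl(C_0\rho+2C_1^2\rho^2\bigr)+t\,|w(1)-y|<\eta ,
\]
since $C_0\rho+2C_1^2\rho^2<2C_0\rho=\eta$ for small $\rho$ and $|w(1)-y|<\eta$.
\end{proof}

Now we look from the side of the witnesses. Besides the cone $K_x$ of Section~\ref{sec:comparison}, consider
\[
K_Q=\{F\in K:\ F\subset B_\eta(Q)\},\qquad K_{x,Q}=K_x\cap K_Q .
\]
The natural contraction of $K_Q$ slides every vertex to the center of its cap; the centers form a simplex of $K$. In $K_{x,Q}$ the center of a cap that meets $H_x$ may lie just outside $H_x$ and must be replaced by a point $z_i$ inside. A displacement of size $\eta$ can lower inner products by an amount of order $\eta$, which is more than the slack $\rho$. The way out is to displace all centers in the direction of $x$. The first-order change of $q_i\cdot q_j$ is then a multiple of size $O(\eta)$ of $x\cdot q_j$, and $x\cdot q_j\ge-O(\eta)$ for every cap that meets $H_x$.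

\begin{lemma}\label{lem:caps}
For small $\rho$ and all $x\in S^n$, $Q\in Y_n$, the complexes $K_Q$ and $K_{x,Q}$ are nonempty and contractible.
\end{lemma}

\begin{proof}
We treat both complexes at once. Let $Q=\{q_1,\dots,q_N\}$. Let $H=S^n$ in the case of $K_Q$ and $H=H_x$ in the case of $K_{x,Q}$, let $L$ be the complex in question, put $B_i=B(q_i,\eta)\cap H$, and let $J=\{i:B_i\ne\emptyset\}$. The vertex set of $L$ is the disjoint union of the $B_i$, $i\in J$.

\emph{Step 1: $J\ne\emptyset$, and there are $z_i\in B_i$ for $i\in J$ with}
\begin{equation}\label{eq:centers}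
z_i\cdot z_j\ge c-C_2\eta^2\qquad(i\ne j).
\end{equation}
For $H=S^n$ take $z_i=q_i$. Let $H=H_x$. The numbers $q_i\cdot x$ have sum $0$ and are not all $0$, so one of them is positive and $J\ne\emptyset$. Let $\tau=2\arcsin(\eta/2)\le2\eta$ be the angular radius of the caps and $\theta_i=d(q_i,x)$. Then $i\in J$ if and only if $\theta_i<\frac\pi2+\tau$, and in that case $q_i\cdot x>-\sin\tau\ge-2\eta$. For $i\in J$ with $q_i\cdot x>0$ put $z_i=q_i$ and $\sigma_i=0$. For $i\in J$ with $q_i\cdot x\le0$ write $x=\cos\theta_i\,q_i+\sin\theta_i\,e_i$ with a unit vector $e_i\perp q_i$, choose $\tau_i$ with $0\le\theta_i-\frac\pi2<\tau_i<\tau$, and put $z_i=\cos\tau_i\,q_i+\sin\tau_i\,e_i$ and $\sigma_i=\sin\tau_i\in[0,2\eta]$. Then $d(z_i,q_i)=\tau_i<\tau$ and $d(z_i,x)=\theta_i-\tau_i<\frac\pi2$, so $z_i\in B_i$. Since $1-\sin\theta_i\le\cos^2\theta_i\le|\cos\theta_i|\le2\eta$, we have $|e_i-x|\le(1-\sin\theta_i)+|\cos\theta_i|\le4\eta$, and so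
\[
z_i=q_i+\sigma_ix+(\cos\tau_i-1)q_i+\sigma_i(e_i-x)=q_i+\sigma_ix+O(\eta^2).
\]
This form holds for all $i\in J$. For $i\ne j$ in $J$ we get $z_i\cdot z_j=c+\sigma_i\,x\cdot q_j+\sigma_j\,x\cdot q_i+O(\eta^2)\ge c-8\eta^2-O(\eta^2)$.

\emph{Step 2: sliding to the $z_i$.} For $y\in B_i$ and $\lambda\in[0,1]$ let $f_\lambda(y)$ be the normalization of $y_\lambda=(1-\lambda)z_i+\lambda y$. It lies in $B_i$, because $B_i$ is the intersection of $S^n$ with a convex cone not containing $0$. We claim that $f_\lambda(y)\cdot f_\lambda(y')>c-\rho$ whenever $y\cdot y'>c-\rho$. For points in the same cap the product exceeds $1-2\eta^2>0$. Let $y\in B_i$, $y'\in B_j$, $i\ne j$. Expanding both sides verifies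
\[
y_\lambda\cdot y'_\lambda=(1-\lambda)\,z_i\cdot z_j+\lambda\,y\cdot y'-\lambda(1-\lambda)\,(y-z_i)\cdot(y'-z_j),
\]
and in the same way $|y_\lambda|^2=1-\lambda(1-\lambda)|y-z_i|^2$ and $|y'_\lambda|^2=1-\lambda(1-\lambda)|y'-z_j|^2$. As $|y-z_i|$ and $|y'-z_j|$ are less than $2\eta$, the product $|y_\lambda||y'_\lambda|$ lies in $[1-s,1]$ with $s=4\eta^2(1-\lambda)\le\frac12$. Dividing a number of absolute value at most $1$ by it lowers the number by at most $\frac s{1-s}\le8\eta^2(1-\lambda)$. With \eqref{eq:centers},
\[
f_\lambda(y)\cdot f_\lambda(y')\ge c-\rho+\lambda\bigl(y\cdot y'-c+\rho\bigr)+(1-\lambda)\bigl(\rho-C_2\eta^2-12\eta^2\bigr).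
\]
The first bracket is positive by assumption, and the second is positive for small $\rho$ because $\eta^2=4C_0^2\rho^2$. This proves the claim. So each $f_\lambda$ is a simplicial map $L\to L$, with $f_1$ the identity, and $f_0$ has image in $\{z_i:i\in J\}$, which is a simplex of $L$ by \eqref{eq:centers}.

\emph{Step 3: contiguity.} The family $f_\lambda$ is not a homotopy of $|L|$, since the vertices of $|L|$ form a discrete set, so we discretize. Let $L'\subset L$ be a finite subcomplex. By compactness of $[0,1]$ there is $\mu>0$ with $f_\lambda(y)\cdot f_\lambda(y')\ge c-\rho+\mu$ for all $\lambda$ and all $y,y'$ in a common simplex of $L'$. If $|\lambda-\lambda'|$ is so small that $|f_\lambda(y)-f_{\lambda'}(y)|<\mu$ for all vertices $y$ of $L'$, then $f_\lambda(y)\cdot f_{\lambda'}(y')>c-\rho$ for such $y,y'$, and so $f_\lambda|_{L'}$ and $f_{\lambda'}|_{L'}$ are contiguous in $L$. Hence the inclusion $L'\to L$ is homotopic to $f_0|_{L'}$, which maps into one simplex. Every map of a sphere into $|L|$ factors through some $|L'|$, so $L$ is weakly contractible, and therefore contractible.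
\end{proof}

Some simplices have witnesses of both kinds, for example a single point. The model space must connect the two kinds, and the join does this in the simplest way.

\begin{proof}[Proof of Theorem~\ref{thm:join}]
Let $\rho$ be small enough for the three lemmas; this holds for $r_n<r<r_n+\varepsilon_n$ with a suitable $\varepsilon_n$. Let $X=S^n*Y_n$. Embedding the compact manifold $Y_n$ in a Euclidean space, the map $(x,Q,t)\mapsto((1-t)x,tQ,t)$ embeds $X$ in a Euclidean space, so $X$ and its subspaces are metrizable. For $F\in K$ put $U_F=U^0_F\cup U^1_F$, where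
\[
U_F^0=\{(x,Q,t):\ t<1,\ x\in D_F\},\qquad U_F^1=\{(x,Q,t):\ t>0,\ Q\in V_F\}.
\]
These sets are open and decrease in $F$. Moving $t$ to $0$ deformation retracts $U_F^0$ onto $D_F$, moving $t$ to $1$ deformation retracts $U^1_F$ onto $V_F$, and $U^0_F\cap U^1_F=D_F\times V_F\times(0,1)$.

\emph{Each $U_F$ is nonempty and contractible.} If $0\in\operatorname{conv}F$, then $D_F=\emptyset$ and $U_F=U^1_F\simeq V_F$; apply Lemma~\ref{lem:VF}. Let $0\notin\operatorname{conv}F$. Then $U_F^0\simeq D_F$ is nonempty and contractible, and we are done if $V_F=\emptyset$. If $V_F\ne\emptyset$, we know nothing about its homotopy type, and we need nothing. Recall that the double mapping cylinder of $A\leftarrow C\to B$ is obtained from $C\times[0,1]$ by attaching its ends to $A$ and $B$, and that a commuting map of such diagrams consisting of three homotopy equivalences induces a homotopy equivalence of double mapping cylinders. A metrizable space is paracompact, so by \cite[Prop.~4G.2]{Hatcher} the union $U_F$ of two open sets is homotopy equivalent to the double mapping cylinder of $U^0_F\leftarrow U^0_F\cap U^1_F\to U^1_F$.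 Map this diagram to $*\leftarrow V_F\xrightarrow{=}V_F$ by the constant map on $U^0_F$ and by $(x,Q,t)\mapsto Q$ on the other two spaces. The maps commute, and all three are homotopy equivalences, the middle one because $D_F\times(0,1)$ is contractible. The double mapping cylinder of the second diagram is the cone on $V_F$, which is contractible.

\emph{Each $K_\xi$ is nonempty and contractible.} For $\xi=(x,Q,t)$ the complex $K_\xi$ is $K_x$ if $t=0$, $K_Q$ if $t=1$, and $K_x\cup K_Q$ if $0<t<1$. The first is a cone and the second is covered by Lemma~\ref{lem:caps}. For the third, the inclusion $K_{x,Q}\subset K_Q$ of contractible complexes is a homotopy equivalence of a subcomplex, so $K_Q$ deformation retracts onto $K_{x,Q}$, and $K_x\cup K_Q$ deformation retracts onto $K_x$.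

Lemma~\ref{lem:compare} completes the proof.
\end{proof}

\section{The homology of $Y_n$ and the failure of monotonicity}\label{sec:homology}

Since $S^n$ is the join of $n+1$ copies of $S^0$ and joining with $S^0$ is suspension, $S^n*Y_n$ is the $(n+1)$-fold suspension of the connected space $Y_n$. It is therefore simply connected, and
\begin{equation}\label{eq:susp}
\tilde H_i(S^n*Y_n)\cong\tilde H_{i-n-1}(Y_n).
\end{equation}
Homology is taken with integer coefficients unless indicated. The space $Y_n$ has a large fundamental group, but the suspension sees only homology, and we now reduce the low-degree homology of $Y_n$ to that of its fundamental group.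

\subsection*{Spin groups} We recall what is needed about $SO(m)$, $m\ge3$. Unit quaternions act on $\mathbb R^3$ by conjugation and pairs $(a,b)$ of unit quaternions act on $\mathbb R^4$ by $x\mapsto axb^{-1}$; this gives double covers $S^3\to SO(3)$ and $S^3\times S^3\to SO(4)$, the latter with kernel $\{\pm(1,1)\}$. Let $R_\theta$ be the rotation by $\theta$ in a fixed plane. In $SO(3)$ the loop $R_\theta$, $0\le\theta\le2\pi$, lifts to the path $e^{i\theta/2}$ from $1$ to $-1$, so it generates $\pi_1(SO(3))=\mathbb Z/2$; also $\pi_2(SO(3))=0$. The exact sequences of the bundles $SO(m-1)\to SO(m)\to S^{m-1}$ show by induction that $\pi_1(SO(m))=\mathbb Z/2$, generated by the same loop, and $\pi_2(SO(m))=0$ for all $m\ge3$. They also show that $\pi_3(SO(m))\otimes\mathbb Q\ne0$ for $m\ge4$: we have $\pi_3(SO(4))=\mathbb Z^2$, the kernel of $\pi_3(SO(4))\to\pi_3(SO(5))$ is a quotient of $\pi_4(S^4)=\mathbb Z$, and $\pi_3(SO(m-1))\to\pi_3(SO(m))$ is injective for $m\ge6$ because $\pi_4(S^{m-1})=0$. The universal cover $\operatorname{Spin}(m)\to SO(m)$ is thus a double cover by a $2$-connected group,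 with central kernel $Z=\{1,z\}$, and $H_3(\operatorname{Spin}(m);\mathbb Q)\ne0$ for $m\ge4$ by the Hurewicz theorem.

For $n\ge2$ let $\Gamma_n\subset\operatorname{Spin}(n+1)$ be the preimage of $A_{n+2}$. It is a central extension of $A_{n+2}$ by $Z$, and $Y_n=\operatorname{Spin}(n+1)/\Gamma_n$, so $\pi_1(Y_n)=\Gamma_n$. The homology $H_i(\Gamma)$ of a group is that of a connected CW complex with fundamental group $\Gamma$ and no higher homotopy groups; $H_1(\Gamma)$ is the abelianization, and $\Gamma$ is \emph{perfect} if it vanishes. We use the following fact twice: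
\begin{equation}\label{eq:grouphom}
\text{if }Y\text{ is a connected CW complex with }\pi_2(Y)=0,\text{ then }H_i(Y)\cong H_i(\pi_1Y)\text{ for }i\le2 .
\end{equation}
Indeed, $\pi_3,\pi_4,\dots$ can be killed by attaching cells of dimension at least $4$, which does not change $H_i$ for $i\le2$.

\begin{lemma}\label{lem:gamma}
For $n\ge3$ the extension $\Gamma_n$ does not split, and $H_1(\Gamma_n)=0$. For $n=3$ and for $n\ge6$ also $H_2(\Gamma_n)=0$.
\end{lemma}

\begin{proof}
Write $\Gamma=\Gamma_n$ and $m=n+2\ge5$; the group $A_m$ is simple and nonabelian, hence perfect. Say that $\Gamma$ splits if it has a subgroup $N$ mapping isomorphically onto $A_m$; then $\Gamma=N\times Z$.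

\emph{No splitting.} The permutation $(12)(34)$ is the product of the reflections in the hyperplanes orthogonal to $q_1-q_2$ and $q_3-q_4$, and $(q_1-q_2)\cdot(q_3-q_4)=0$. So it is the rotation $R_\pi$ in the plane of these two vectors. Lift the one-parameter group $R_\theta$ to a one-parameter group $\tilde R_\theta$ in $\operatorname{Spin}(n+1)$. Since the loop $R_\theta$ is essential, $\tilde R_{2\pi}=z$. The lifts of $R_\pi$ are $\tilde R_\pi$ and $z\tilde R_\pi$, both with square $z\ne1$. In $N\times Z$ the lifts of an involution have square $1$.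

\emph{$H_1(\Gamma)=0$.} The commutator subgroup $[\Gamma,\Gamma]$ maps onto $[A_m,A_m]=A_m$. If it did not contain $z$, it would split the extension. So it contains $Z$ and equals $\Gamma$.

\emph{$H_2(\Gamma)=0$ for $n=3$.} Here $\Gamma\subset S^3\times S^3$ and $z=(-1,-1)$. Let $N$ be the kernel of the projection of $\Gamma$ to the first factor. Since $z\notin N$, the group $N$ maps injectively onto a normal subgroup of the simple group $A_5$. This subgroup is not $A_5$, because $\Gamma$ does not split, so $N$ is trivial. Thus $\Gamma$ embeds in $S^3$ and acts on it freely by left translations, which preserve orientation. The quotient $S^3/\Gamma$ is a closed oriented $3$-manifold with fundamental group $\Gamma$, $\pi_2=0$ and $H_1=0$. By \eqref{eq:grouphom} and Poincar\'e duality, $H_2(\Gamma)\cong H_2(S^3/\Gamma)\cong H^1(S^3/\Gamma)=\operatorname{Hom}(H_1(S^3/\Gamma),\mathbb Z)=0$.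

\emph{$H_2(\Gamma)=0$ for $n\ge6$.} Recall that a perfect group $G$ has a universal central extension $\mathcal E\to G$. It maps over $G$ to every central extension of $G$, its kernel is the Schur multiplier $H_2(G)$, and $H_1(\mathcal E)=H_2(\mathcal E)=0$. By Schur \cite{Schur}, the Schur multiplier of $A_m$ is $\mathbb Z/2$ for $m\ge8$. So for $G=A_m$ we have $|\mathcal E|=|\Gamma|$ and a homomorphism $\mathcal E\to\Gamma$ over $A_m$. Its image together with the central subgroup $Z$ generates $\Gamma$, so the image is normal with abelian quotient. As $\Gamma$ is perfect, the homomorphism is onto, hence an isomorphism.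
\end{proof}

\begin{proposition}\label{prop:connjoin}
For $n=3$ and for $n\ge6$ we have $\operatorname{conn}(S^n*Y_n)=n+3$.
\end{proposition}

\begin{proof}
By \eqref{eq:grouphom} and Lemma~\ref{lem:gamma}, $\tilde H_i(Y_n)=0$ for $i\le2$. Let $p\colon\operatorname{Spin}(n+1)\to Y_n$ be the covering map. The transfer $\operatorname{tr}$, which sends a singular simplex to the sum of its lifts, satisfies $\operatorname{tr}\circ p_*=\sum_{g\in\Gamma_n}g_*$. The deck transformations $g$ are translations of a connected group, hence homotopic to the identity, so $\operatorname{tr}\circ p_*$ is multiplication by $|\Gamma_n|$ and $p_*$ is injective on rational homology. Therefore $H_3(Y_n;\mathbb Q)\ne0$ and $H_3(Y_n)\ne0$. By \eqref{eq:susp} the simply connected space $S^n*Y_n$ has $\tilde H_i=0$ for $i\le n+3$ and $H_{n+4}\ne0$, and the Hurewicz theorem gives the claim.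
\end{proof}

\begin{proof}[Proof of Theorems~\ref{thm:answer} and~\ref{thm:other}]
Let $n=3$ or $n\ge6$. By Theorem~\ref{thm:join} and Proposition~\ref{prop:connjoin}, $\operatorname{conn}K_r=n+3$ for $r_n<r<r_n+\varepsilon_n$. By Theorem~\ref{thm:relative}, for all $r'$ slightly above $s_n$ one of $\operatorname{conn}K_{s_n}$ and $\operatorname{conn}K_{r'}$ is at most $n+2$. Since $r_n<s_n$, we can choose $r<s_n$ in the first range; then the connectivity is $n+3$ at $r$ and smaller at a larger scale, which is still below $\pi$. For $n=3$, where $r_3=\arccos(-\frac14)$ and $s_3=3\pi/5$, this is Theorem~\ref{thm:answer}. The cases $n=0,1$ of Theorem~\ref{thm:other} are Example~\ref{ex:low}.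
\end{proof}

\begin{remark}\label{rem:open}
The argument does not tell at which of the two scales, $s_n$ or just above it, the connectivity is at most $n+2$, and it does not decide the cases $n=2,4,5$. For $n=2$ the group $\Gamma_2$ maps onto $A_4$ and hence onto $\mathbb Z/3$, so $H_1(Y_2)\ne0$; by \eqref{eq:susp} and Theorem~\ref{thm:join} the connectivity just above $r_2$ is $3$, which is compatible with the bound $4$ of Theorem~\ref{thm:relative}. For $n=4,5$ the group $\Gamma_n$ is perfect, so the connectivity just above $r_n$ is at least $n+2$, but a conflict with Theorem~\ref{thm:relative} would require $H_2(\Gamma_n)=0$, and the proof of Lemma~\ref{lem:gamma} does not cover $A_6$ and $A_7$.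
\end{remark}

\begin{thebibliography}{9}

\bibitem{AA}
Adamaszek and Adams, \emph{The Vietoris--Rips complexes of a circle}, Pacific J. Math. \textbf{290} (2017).

\bibitem{problem}
\emph{Connectivity of Vietoris-Rips complexes of spheres},
\texttt{http://people.clas.ufl.edu/\allowbreak henry-adams/\allowbreak files/\allowbreak ConnectivityOf\allowbreak VietorisRips\allowbreak ComplexesOf\allowbreak Spheres.pdf}.

\bibitem{Hatcher}
Hatcher, \emph{Algebraic Topology}.

\bibitem{Schur}
Schur, \emph{\"Uber die Darstellung der symmetrischen und der alternierenden Gruppe durch gebrochene lineare Substitutionen}, J. reine angew. Math. \textbf{139} (1911).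

\bibitem{Weiss}
M. Weiss, \emph{What does the classifying space of a category classify?}, Homology Homotopy Appl. \textbf{7} (2005).

\end{thebibliography}
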